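# Covering a $\Delta^0_2$ set by a c.e. set in the LR-degrees

## 1. A stack whose popped markers form a c.e. set

We start with a small machine. It is fed a computable list of *axioms* $i=0,1,2,\dots$; axiom $i$ consists of a finite binary string $\beta_i$ and a weight $a_i\in\{2^{-k}:k\ge 0\}$. It is also fed a computable sequence of strings $\alpha_1,\alpha_2,\dots$, to be read as guesses at initial segments of a set $A$. Axiom $i$ is **valid** at stage $s$ if $\beta_i\preceq\alpha_s$, and **invalid** otherwise.

The machine keeps a **stack**: a finite list of *items* $(i,v)$, where $i$ is an axiom occurring at most once on the stack and $v$ is a number called the **marker** of the item. Markers increase from bottom to top. There are two operations.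

* *Pushing* $i$: put $(i,v)$ on top, with $v$ larger than every number mentioned so far.
* *Popping* an item with marker $y$: enumerate $y$ into a set $W$ and remove all items with marker $\ge y$.

At stage $s$ the machine first pops at most one item, which must be invalid at $s$. Then, in increasing order, it pushes every $i<s$ that is valid at $s$ and not on the stack. Which invalid items get popped is left open; that is our freedom. The set $W$ changes only through popping, and it is c.e.

**A run by hand.** Take $\beta_0=1$, $\beta_1=0$, $\beta_2=01$ with weights $\frac14,\frac18,\frac14$. While the guess starts with $1$, the stack is $(0,10)$, say. Let the guess change to $01\dots$, so that item $0$ is now invalid. If we pop it, $10$ enters $W$ and the stack becomes $(1,12),(2,13)$. If we do not, $W$ is unchanged and the stack is $(0,10),(1,12),(2,13)$, with an invalid item of weight $\frac14$ at the bottom. Such invalid items are our *garbage*. If the guess later returns to $1$, item $0$ is valid again and items $1,2$ are the garbage.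

**What the machine is for.** Let $Q=\{i:\beta_i\prec A\}$ be the set of true axioms, and $V$ the set of axioms that have a permanent item on the stack. We shall see that $V$ is $W$-c.e. and $Q\subseteq V$. So the *c.e.* set $W$ can enumerate a superset of $Q$; the price is the garbage $V\setminus Q$. If that price has finite weight, then $A$ will lie below $W$ in the following ordering.

**Definition.** For $A,B\subseteq\mathbb N$ write $A\le_{LR}B$ if every real that is Martin-Löf random relative to $B$ is also Martin-Löf random relative to $A$. This is a preorder; its equivalence classes are the LR-degrees. An LR-degree is $\Delta^0_2$ (respectively c.e.) if it contains a $\Delta^0_2$ (respectively c.e.) set. A set $A$, or its LR-degree, is **LR-incomplete** if $\emptyset'\not\le_{LR}A$.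

So $A\le_{LR}B$ says that $B$ derandomizes at least as much as $A$ does. If $A\le_TB$ then $A\le_{LR}B$.

The question, from "Degrees of Computability and Randomness" (https://core.ac.uk/download/42605132.pdf), is whether every incomplete $\Delta^0_2$ LR-degree is bounded by an incomplete c.e. LR-degree. The answer is yes.

**Main Theorem.** If $A$ is $\Delta^0_2$ and $\emptyset'\not\le_{LR}A$, then there is a c.e. set $W$ with $A\le_{LR}W$ and $\emptyset'\not\le_{LR}W$. Hence every incomplete $\Delta^0_2$ LR-degree is bounded by an incomplete c.e. LR-degree.

The second sentence follows from the first by choosing a $\Delta^0_2$ representative. Some cases need no work. If $A$ is c.e., take $W=A$; if $A\le_TW$ for some LR-incomplete c.e. $W$, take that $W$. Section 4 shows that these cases do not cover everything.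

The tension in the stack is this. If we pop too little, $V$ may have infinite weight. Each popped marker, on the other hand, tells $W$ something about the changes of $A$, and if we pop too much, $W$ may become complete.

## 2. LR-reducibility as covering by sets of finite weight

A **weighted** index set is a computable set with a computable weight function taking values in $\{2^{-k}:k\ge0\}$, and $\mathrm{wt}(S)$ is the sum of the weights of the elements of $S$. On $\omega$ fix $w(\langle k,n\rangle)=2^{-k}$, so that every $2^{-k}$ is the weight of infinitely many numbers. Let $U^B$ be the universal prefix-free machine with oracle $B$ and $K^B$ prefix-free complexity relative to $B$. We use the following theorem.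

**Theorem 2.1** (Kjos-Hanssen, Miller, Solomon, *Lowness notions, measure and domination*, J. London Math. Soc. 85 (2012)). $B\le_{LR}C$ if and only if $K^C\le K^B+O(1)$.

Recall also the Kraft–Chaitin theorem relative to $C$: if a $C$-c.e. list of requests $(d,\sigma)$ has $\sum2^{-d}\le1$, then $K^C(\sigma)\le d+O(1)$ for all requests, with one constant.

Let
$$S_B=\{\langle\sigma,p\rangle:U^B(p)=\sigma\},\qquad \langle\sigma,p\rangle\text{ has weight }2^{-|p|}.$$
This is $B$-c.e. of weight $\le1$, since the domain of $U^B$ is prefix-free. If $U^B(101)=\sigma$, for example, this contributes an element of weight $\frac18$.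

**Lemma 2.2.** (a) If $B\le_{LR}C$ and $S\subseteq\omega$ is $B$-c.e. of finite weight, then some $C$-c.e. $T\supseteq S$ has finite weight. (b) If some $C$-c.e. $T\supseteq S_B$ has finite weight, then $B\le_{LR}C$.

*Proof.* (a) Let $x$ have weight $2^{-f(x)}$. Choose $d$ with $\mathrm{wt}(S)\le2^d$. The requests $(f(x)+d,x)$ for $x\in S$ are $B$-c.e. with total at most $1$, so $K^B(x)\le f(x)+c$ on $S$ for some $c$. By Theorem 2.1, $K^C(x)\le f(x)+c'$ on $S$ for some $c'$. Put $T=\{x:K^C(x)\le f(x)+c'\}$. It is $C$-c.e., contains $S$, and
$$\mathrm{wt}(T)=\sum_{x\in T}2^{-f(x)}\le\sum_x2^{c'-K^C(x)}\le2^{c'}.$$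

(b) Let $\mathrm{wt}(T)\le2^c$. The requests $(|p|+c,\sigma)$ for $\langle\sigma,p\rangle\in T$ are $C$-c.e. with total at most $1$. For each $\sigma$ let $p$ be a shortest program with $U^B(p)=\sigma$; then $\langle\sigma,p\rangle\in T$ and $K^C(\sigma)\le|p|+c+O(1)=K^B(\sigma)+O(1)$. Apply Theorem 2.1. $\square$

So "LR-below" means "the universal finite-weight set can be covered at finite cost". Here is a first use, which provides many LR-incomplete sets.

**Lemma 2.3.** If $\emptyset'\le_{LR}A$, then $\emptyset''\le_TA'$. Hence every low set is LR-incomplete.

*Proof.* For $e\in\emptyset''$, let $t_e$ be the least $t$ such that the $e$th machine with oracle $\emptyset'$ halts on input $e$ within $t$ steps, querying only numbers $<t$. Fix a coding of strings by numbers and let $S$ consist of the numbers $\langle e+1,\text{code of }\emptyset'\restriction t_e\rangle$ for $e\in\emptyset''$. It is $\emptyset'$-c.e. and has weight $\le\sum_e2^{-e-1}=1$. By Lemma 2.2(a) there is an $A$-c.e. $T\supseteq S$ of finite weight. For each $e$, the set $T_e$ of strings $\sigma$ with $\langle e+1,\text{code of }\sigma\rangle\in T$ is finite, since each such element has weight $2^{-e-1}$. Using $A'$ we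 can list all of $T_e$: ask repeatedly whether $T_e$ has an element other than those found so far, until the answer is no. Now $e\in\emptyset''$ if and only if some $\sigma\in T_e$ satisfies $\sigma\prec\emptyset'$ and lets the $e$th machine halt on $e$ within $|\sigma|$ steps. Since $\emptyset'\le_TA'$, this decides $\emptyset''$ from $A'$. If $A$ is low, we would get $\emptyset''\le_T\emptyset'$, which is false. $\square$

## 3. Axioms, cautious approximations, and the stack lemma

Now we choose the data fed to the stack. Fix a $\Delta^0_2$ set $A$.

**Axioms for $A$.** A computation of $t$ steps queries only numbers $<t$. Let $(x_i,\beta_i)_{i\in\omega}$ computably list, without repetition, all pairs such that, with $t=|\beta_i|\ge1$, $x_i$ is enumerated into $S_{\beta_i}$ within $t$ steps and is not enumerated into $S_{\beta_i\restriction(t-1)}$ within $t-1$ steps. If $x\in S_Z$, the set of $t$ such that $x$ is enumerated into $S_{Z\restriction t}$ within $t$ steps is nonempty and closed upwards; its least element gives exactly one $i$ with $x_i=x$ and $\beta_i\prec Z$. Let $a_i$ be the weight of $x_i$; it is also the weight of $i$. With $Q=\{i:\beta_i\prec A\}$ we have $\{x_i:i\in Q\}=S_A$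 and
$$\mathrm{wt}(Q)=\mathrm{wt}(S_A)\le1 .$$

**Approximation of $A$.** Let $A_s\to A$ be a computable approximation. For $s\ge1$ let $l_s$ be the least $n<s$ with $A_s(n)\ne A_{s-1}(n)$, and $l_s=s$ if there is none. Put $\alpha_s=A_s\restriction l_s$. Call $s$ **true** if $\alpha_s\prec A$.

We cut the guess at the place that has just changed. For example, let $A_0=A_1=A_2=000\dots$, $A_3=A_4=0100\dots$, and $A_s=000\dots$ for all $s\ge5$. Then $l_3=1$ and $\alpha_3=0$, which is true; $\alpha_4=0100$ is not true; $\alpha_5=0$ and $\alpha_6=000000$ are true.

**Lemma 3.1.** For every $l$, $\alpha_s\succeq A\restriction l$ for all sufficiently large $s$. There are infinitely many true stages.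

*Proof.* For large $s$ we have $s\ge l$, and $A_s,A_{s-1}$ agree with $A$ below $l$. So $l_s\ge l$ and $\alpha_s\succeq A\restriction l$. In particular $l_s\to\infty$. Given $N\ge1$, let $l=\min_{s\ge N}l_s$ and let $s$ be the last stage with $l_s=l$; by minimality of $l$ it is $\ge N$. For $t>s$ we have $l_t>l$, so $A_t$ and $A_{t-1}$ agree on all numbers $\le l$. Hence $A_s\restriction(l+1)=A\restriction(l+1)$, and $\alpha_s=A_s\restriction l\prec A$. $\square$

In particular, the validity of each axiom $i$ settles: for all large $s$, $i$ is valid at $s$ if and only if $i\in Q$.

**Lemma 3.2 (stack lemma).** Run the stack under any computable rule by which at each stage at most one item is popped, and this item is invalid at that stage; then push as in Section 1. Let $V=\{i:\text{some item }(i,v)\text{ is on the stack from some stage on}\}$. Then $V$ is $W$-c.e. and $Q\subseteq V$.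

*Proof.* **$V$ is $W$-c.e.** The point is that $W$ can recognize a permanent item. An item $(i,v)$ on the stack at the end of stage $s$ is removed later if and only if some number $\le v$ enters $W$ after $s$, because the numbers entering $W$ are exactly the popped markers. So it is permanent if and only if $W_s\restriction(v+1)=W\restriction(v+1)$.

**$Q\subseteq V$.** We must show that a true axiom is removed only finitely often. Let $i\in Q$. Consider only stages so late that the validity of all axioms with index $\le i$ has settled, $i$ is valid, and $i$ is on the stack at the end of each stage. Let $P_s$ be the set of indices of items below $i$ on the stack at the end of stage $s$, excluding the permanently valid indices $<i$.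

If $i$ is not removed at a stage, nothing below it is removed either, and pushing happens on top, so $P_s$ does not change. If $i$ is removed at $s$, this is because an item below it is popped: the popped item is invalid and $i$ is valid. The popped index is not a permanently valid one, so it lies in $P_{s-1}$; it is not pushed again at $s$, being invalid. Axioms are re-pushed in increasing order of index. So afterwards, below $i$ lie only items that were below it before, without the popped one, and valid axioms with index $<i$, which $P$ does not count. Hence $P$ loses the popped index and gains nothing. Since $P$ is finite, $i$ is removed only finitely often, and its last item is permanent. $\square$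

## 4. Popping all garbage makes $W$ compute $A$

The first rule to try is: whenever there is an invalid item, pop the lowest one. Then no invalid item is ever left after popping. If $i\in V$, look at a late true stage: the permanent item of $i$ is there after popping, so it is valid, and $\beta_i\preceq\alpha_s\prec A$. Thus $V=Q$; there is no garbage at all, and $A\le_{LR}W$ by Lemma 2.2(b).

But $W$ now enumerates $Q$, hence the strings $\beta_i$ with $i\in Q$, which are initial segments of $A$. Their lengths are unbounded, because $S_A$ is infinite and only finitely many elements are enumerated with oracle $A\restriction t$ within $t$ steps. So $A\le_TW$. This is too much to ask.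

**Proposition 4.1 ($\le_{LR}$ cannot be strengthened to $\le_T$).** There is a low, LR-incomplete $A$ such that every c.e. $W\ge_TA$ is Turing complete, hence LR-complete.

*Proof.* By the Jockusch–Soare low basis theorem (every nonempty $\Pi^0_1$ class of sets has a low member) there is a low $A$ of PA degree. Such an $A$ computes a fixed-point-free function, that is, some $g$ with $W_{g(e)}\ne W_e$ for all $e$. Arslanov's completeness criterion says that a c.e. set computing such a function is Turing complete; so every c.e. $W\ge_TA$ computes $\emptyset'$, and then $\emptyset'\le_{LR}W$. Finally, $A$ is LR-incomplete by Lemma 2.3. $\square$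

(Incompleteness also follows from the relativized form of Nies's theorem that sets low for Martin-Löf randomness are low, *Lowness properties and randomness*, Adv. Math. 2005. If $\emptyset'\le_{LR}A$ then, as $\emptyset'\oplus A\equiv_T\emptyset'$, every $A$-random real is random relative to $\emptyset'\oplus A$, so $(\emptyset'\oplus A)'\le_TA'\equiv_T\emptyset'$, which is impossible.)

For this $A$ the rule "pop all garbage" yields a complete $W$. By the Main Theorem, this $A$ still satisfies $A\le_{LR}W$ for some LR-incomplete c.e. $W$; such a $W$ must leave some garbage on the stack.

## 5. One opponent: protecting garbage in proportion to wasted weight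

To get $\emptyset'\not\le_{LR}W$ we use Lemma 2.2(a) negatively: we build an $\emptyset'$-c.e. set $I$ of finite weight that is not covered by any $W$-c.e. set of finite weight. Consider one opponent, an operator $J$ with $\mathrm{wt}(J^Z)\le b$ for all $Z$. This section is motivation; the proof is in Sections 6–11.

We hold a *witness* $x$ that is meant for $I$. If $x$ enters $J^W$ with use $u$, we want to replace $x$ by a new witness while keeping $x$ in $J^W$ forever. Then the opponent has wasted $w(x)$ of his budget $b$, and he can do this only finitely often. Keeping $x$ in $J^W$ means keeping $W\restriction u$, that is, not popping markers below $u$, whatever garbage appears there. If every wasted witness may protect any amount of garbage, the bookkeeping gives no finite bound: the witnesses are small, so there are many of them, and each could protect garbage of constant weight.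

So protection is **rationed**. Fix a small $\theta$. A collection (*bank*) of wasted witnesses of total weight $G$ may protect garbage of weight at most $\theta G$. The total protected garbage is then at most $\theta b$. The new danger is that protection fails: many items below $u$ that were valid when $x$ was banked become invalid, the garbage exceeds $\theta G$, a marker below $u$ is popped, and $x$ leaves $J^W$.

Hence, before banking, look at the weight $q$ of the valid items below $u$. If $q$ is small compared to $\theta w(x)$, banking is safe. If $q$ is large, do not bank. Instead use the fact that *$A$ claims to have spent $q$*: if the present guess is right, $q$ is part of $\mathrm{wt}(Q)\le1$. Let the witnesses correspond to the elements $r$ of a set $B$ that codes $S_{\emptyset'}$, the witness for $r$ having weight proportional to the weight $u_r$. When $q$ is large compared to $u_r$, put $r$ into an $A$-c.e. set $K^A$, guarded by an initial segment of the present guess. Each true entry is paid for by $A$, so $\mathrm{wt}(K^A)$ is finite. If $B\subseteq K^A$, then $\emptyset'\le_{LR}A$, contrary to hypothesis. So some $r\in B$ never gets into $K^A$, and its witness should defeat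 $J$.

Two different $r$ could be paid for by the same items, so the test must be cumulative: with $\kappa$ the weight of what is already in $K$ on the present guess, the test for large $q$ is $q\ge\lambda(\kappa+u_r)$. This weakens the condition for banking, as $q$ may now be almost $\lambda\kappa+\lambda u_r$. But what is truly in $K^A$ has been paid for by a set $F\subseteq Q$ of weight $\ge\lambda\kappa$, and axioms in $Q$ are eventually valid forever. Only the remaining part, of weight $<\lambda u_r$, can turn into garbage.

The least $r\in B\setminus K^A$ has to be guessed, so the strategies live on a tree, and each one has to live with the garbage protected by others. We now set this up.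

## 6. The tree construction

**Axioms for $\emptyset'$.** Let $(n_r,\tau_r)_{r\text{ even}}$ be the list analogous to $(x_i,\beta_i)$, now used for $S_{\emptyset'}$, and let $u_r$ be the weight of $n_r$. For odd $r$ add dummies: $\tau_r$ is the empty string and $u_r=2^{-r}$. Let $B=\{r:\tau_r\prec\emptyset'\}$; then $\sum_{r\in B}u_r\le2$. Call $r$ *valid at $s$* if $\tau_r\prec\emptyset'_s$. For each $r$ this settles as $s\to\infty$, with limit "$r\in B$".

**Opponents.** For a c.e. operator $\Phi$ and an integer $b\ge1$, let $\Phi^Z_{(b)}$ enumerate the elements of $\Phi^Z$ in the order in which $\Phi^Z$ does, omitting every element whose addition would raise the weight above $b$. (If $b=1$ and elements of weight $\frac12,\frac14,\frac12,\frac14$ appear in this order, the third is omitted and the others are kept.) Then $\mathrm{wt}(\Phi^Z_{(b)})\le b$ for all $Z$, and $\Phi_{(b)}^Z=\Phi^Z$ if $\mathrm{wt}(\Phi^Z)\le b$. Let $(J_j,b_j)_{j\in\omega}$ computably list all pairs $(\Phi_{(b)},b)$. For every $Z$, every $Z$-c.e. subset of $\omega$ of finite weight is $J_j^Z$ for some $j$. "$x\in J_j^W[s]$ with use $u$" refers to $s$ steps with oracle $W_s$; the use $u$ bounds all queries made up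 to the enumeration of $x$, and $u>x$. As long as $W\restriction u$ does not change, $x$ stays in with the same use.

**Parameters.** Fix a rational $\varepsilon\in(0,1]$, the garbage budget. Strategies are the nodes $\zeta\in\omega^{<\omega}$, and $\zeta$ works against $J_{|\zeta|}$. Let $\#$ be an injective computable coding of $\omega^{<\omega}$ by $\omega$, put $c_\zeta=2^{-\#\zeta-1}$, and define recursively
$$\theta_\xi=\varepsilon\,2^{-\#\xi-1}\,b_{|\xi|}^{-1}\cdot\min\big(\{1\}\cup\{\tfrac12\theta_\zeta c_\zeta u_r:\zeta^\frown r\preceq\xi\}\big),\qquad\lambda_\zeta=\tfrac12\theta_\zeta c_\zeta .$$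
Since $\sum_\xi2^{-\#\xi-1}\le1$ and $\varepsilon\le1$,
$$\sum_\xi\theta_\xi b_{|\xi|}\le\varepsilon,\tag{1}$$
$$\sum_{\xi\succeq\zeta^\frown r}\theta_\xi b_{|\xi|}\le\tfrac12\theta_\zeta c_\zeta u_r=\lambda_\zeta u_r .\tag{2}$$
Here (1) bounds all garbage ever protected at one time, and (2) says that everything below $\zeta^\frown r$ together may protect only half of what one banked witness of $\zeta^\frown r$ (of weight $c_\zeta u_r$) may protect.

For nodes, $\eta<\eta'$ means that $\eta$ is a proper prefix of $\eta'$, or $\eta$ is *to the left of* $\eta'$ (they are incompatible and $\eta$ has the smaller value at the first difference). This is a linear order.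

**Objects.**

* The stack, with axioms $(x_i,\beta_i)$ and guesses $\alpha_s$; its popped markers form $W$.
* For each $\zeta$, a c.e. set $K_\zeta$ of pairs $(r,\rho)$. For a string or set $X$ let $K_\zeta^X=\{r:\exists\rho\preceq X\ (r,\rho)\in K_\zeta\}$ and $\mathrm{wt}(K_\zeta^X)=\sum_{r\in K_\zeta^X}u_r$. For example, if $K_\zeta=\{(0,01),(3,0)\}$, then $K_\zeta^{010}=\{0,3\}$, $K_\zeta^{00}=\{3\}$ and $K_\zeta^{1}=\emptyset$.
* For each nonempty node $\eta=\zeta^\frown r$: a *witness* $w(\eta)\in\omega$ of weight $c_\zeta u_r$ (possibly undefined), and a finite set $\mathrm{bank}_\eta$ of pairs $(x,u)$, where $x$ is a former witness of $\eta$ and $x\in J^W_{|\zeta|}$ currently with use $u$. A pair is deleted automatically when a number $<u$ enters $W$. Put $G_\eta(u)=\sum\{w(x'):(x',u')\in\mathrm{bank}_\eta,\ u'\le u\}$, where $w(x')$ is the weight of $x'$.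

Initially everything is empty or undefined. "Fresh" means larger than every number mentioned so far, including uses and the stage. Witnesses and markers are chosen fresh, so all witnesses ever chosen are distinct. $H_s[a,u)$ is the total weight of the items that are invalid at $s$ and have marker in $[a,u)$.

**Stage $s\ge1$.**

1. **Path.** For every $\zeta$ let $r_s(\zeta)$ be the least $r$ valid at $s$ with $r\notin K_\zeta^{\alpha_s}$. (It exists: dummies are always valid, and $K_\zeta$ is finite at each stage.) Let $\delta_s$ be the string of length $s$ with $\delta_s(j)=r_s(\delta_s\restriction j)$. The nonempty $\eta\preceq\delta_s$ are *visited*.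

2. **Cancellation.** For all $\eta$ to the right of $\delta_s$, empty $\mathrm{bank}_\eta$ and undefine $w(\eta)$.

3. **Holds and popping.** Let $\eta_1<\dots<\eta_k$ be the nodes with nonempty bank, $\eta_i=\zeta_i{}^\frown r_i$. Put $h_0=0$ and
$$h_i=\max\big(\{h_{i-1}\}\cup\{u:(x,u)\in\mathrm{bank}_{\eta_i},\ u>h_{i-1},\ H_s[h_{i-1},u)\le\theta_{\zeta_i}G_{\eta_i}(u)\}\big),$$
all evaluated before popping. If some invalid item has marker $\ge h_k$, pop the lowest such item. For any $\eta$, let $\gamma_\eta(s)=h_i$ for the largest $i\ge1$ with $\eta_i<\eta$, and $\gamma_\eta(s)=0$ if there is none.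

4. **Pushing.** In increasing order, for each $i<s$ with axiom $i$ valid and not on the stack, push $(i,v)$ on top with fresh $v$.

5. **Action.** For each visited $\eta=\zeta^\frown r$, by increasing length: if $w(\eta)$ is undefined, choose a fresh witness. Otherwise, if $x=w(\eta)\in J^W_{|\zeta|}[s]$ with use $u$, let $q$ be the weight of the valid items with marker $<u$ and $\kappa=\mathrm{wt}(K_\zeta^{\alpha_s})$.
   * **(a) $q\ge\lambda_\zeta(\kappa+u_r)$.** Let $m_0$ be the maximum of the lengths of the $\beta_i$ of those valid items and, for each $r'<r$ valid at $s$, of the length of the shortest $\rho\preceq\alpha_s$ with $(r',\rho)\in K_\zeta$. If there is $m$ with $m_0\le m\le|\alpha_s|$ such that every string occurring in $K_\zeta$ so far is either $\preceq\alpha_s\restriction m$ or incompatible with $\alpha_s\restriction m$, take the least such $m$ and put $(r,\alpha_s\restriction m)$ into $K_\zeta$. Otherwise do nothing.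
   * **(b) $q<\lambda_\zeta(\kappa+u_r)$.** *Bank*: put $(x,u)$ into $\mathrm{bank}_\eta$ and choose a fresh new $w(\eta)$.

**An example of holds.** Let the stack have markers $5,9,14$, where the items at $5$ and $14$ are invalid with weights $\frac1{64}$ and $\frac18$, and the item at $9$ is valid. Let $\mathrm{bank}_{\eta_1}=\{(x_1,8)\}$ and $\mathrm{bank}_{\eta_2}=\{(x_2,20)\}$, both witnesses of weight $\frac14$, and $\theta_{\zeta_1}=\theta_{\zeta_2}=\frac18$. Then $H[0,8)=\frac1{64}\le\frac18\cdot\frac14$, so $h_1=8$. Next $H[8,20)=\frac18>\frac1{32}$, so $h_2=8$. We pop marker $14$; since $14<20$, the pair $(x_2,20)$ is deleted. The garbage at $5$ stays. Note that $\eta_2$ is not charged for the garbage below $h_1$, which $\eta_1$ already protects.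

**Why (a) has this form.** The bound $m_0$ ensures that if $\alpha_s\restriction m\prec A$, then all items counted in $q$ are in $Q$, and that entries for $r$ are guarded by at least the guesses that placed the smaller valid $r'$ in $K_\zeta$. The strings needed for $m_0$ exist, because $r=r_s(\zeta)$ is least: each valid $r'<r$ lies in $K_\zeta^{\alpha_s}$. The compatibility condition on $m$ makes the payments cumulative (Lemma 8.1).

At a given stage $K_\zeta$ can change only through the action of the single visited node $\zeta^\frown r_s(\zeta)$, and by at most one pair. The construction is computable, so $W$ and all $K_\zeta$ are c.e. The popping and pushing obey the hypotheses of Lemma 3.2.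

**The set $I$.** Let
$$I=\{x:\exists\,\zeta,r\ \big(r\in B\text{ and }w(\zeta^\frown r)=x\text{ at all sufficiently large stages}\big)\}.$$
It is $\Sigma^0_2$, i.e. c.e. in $\emptyset'$. Each node contributes at most one element, so $\mathrm{wt}(I)\le\sum_\zeta\sum_{r\in B}c_\zeta u_r\le2$.

## 7. Total garbage at most $\varepsilon$, and $A\le_{LR}W$

**Lemma 7.1.** At every stage $s$, after step 3 all invalid items have marker $<h_k$, and for every $\eta$,
$$H_s[\gamma_\eta(s),h_k)\le\sum_{i:\ \eta_i\ge\eta,\ h_i>h_{i-1}}\theta_{\zeta_i}G_{\eta_i}(h_i)\tag{3}$$
($H_s$ before, hence also after, popping; $G$ before popping). The bank elements counted on the right survive the popping of stage $s$. The total invalid weight after step 3 is $\le\varepsilon$.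

*Proof.* **Invalid items lie below $h_k$.** If nothing is popped, no invalid item has marker $\ge h_k$. If $y$ is popped, it is the lowest invalid marker $\ge h_k$, and everything with marker $\ge y$ is removed.

**The bound (3).** The interval $[\gamma_\eta(s),h_k)$ is the union of the intervals $[h_{i-1},h_i)$ with $\eta_i\ge\eta$, and whenever $h_i>h_{i-1}$, the definition of $h_i$ gives $H_s[h_{i-1},h_i)\le\theta_{\zeta_i}G_{\eta_i}(h_i)$. The elements counted in $G_{\eta_i}(h_i)$ have use $\le h_i\le h_k\le y$, so they are not deleted when $y$ enters $W$.

**Total garbage.** We need that the banks of one opponent have total weight within his budget. For fixed $\zeta$, the first components of the elements of all the $\mathrm{bank}_{\zeta^\frown r}$, $r\in\omega$, are distinct and lie in $J^W_{|\zeta|}$ for the current $W$. So their total weight is $\le b_{|\zeta|}$. Now sum (3) over all $i$, that is, with $0$ in place of $\gamma_\eta(s)$; by (1) the sum is at most $\sum_\zeta\theta_\zeta b_{|\zeta|}\le\varepsilon$. $\square$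

**Lemma 7.2.** Let $V$ be as in Lemma 3.2. Then $V$ is $W$-c.e., $Q\subseteq V$, and $\mathrm{wt}(V)\le\mathrm{wt}(Q)+\varepsilon$. Hence $A\le_{LR}W$.

*Proof.* The first two claims are Lemma 3.2. For the weight, let $P\subseteq V$ be finite. At a late true stage $s$ all of $P$ is on the stack after step 3. Its valid members lie in $Q$, because $\beta_i\preceq\alpha_s\prec A$. Its invalid members have total weight $\le\varepsilon$ by Lemma 7.1. So $\mathrm{wt}(P)\le\mathrm{wt}(Q)+\varepsilon$, and this holds for all finite $P\subseteq V$. Finally, $\{x_i:i\in V\}$ contains $\{x_i:i\in Q\}=S_A$, is $W$-c.e., and has finite weight; apply Lemma 2.2(b). $\square$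

This half did not use that $A$ is LR-incomplete.

## 8. The sets $K_\zeta^A$ have finite weight, and the true path exists

**Lemma 8.1.** $\mathrm{wt}(K_\zeta^A)\le1/\lambda_\zeta$ for all $\zeta$. More precisely, if $(r_1,\rho_1),(r_2,\rho_2),\dots$ are the pairs of $K_\zeta$ with $\rho_i\prec A$ in order of enumeration, and $F_k$ is the set of valid axioms counted in $q$ when $(r_k,\rho_k)$ is enumerated, then the $r_i$ are distinct, $F_k\subseteq Q$, and $\mathrm{wt}(F_k)\ge\lambda_\zeta\sum_{i\le k}u_{r_i}$.

*Proof.* We check that at the $k$th true entry the earlier ones are all counted in $\kappa$. Let $(r_k,\rho_k)$ be enumerated at stage $s$. The earlier $\rho_i\prec A$ are compatible with $\rho_k\prec A$, hence $\rho_i\preceq\rho_k\preceq\alpha_s$ by the choice of $m$. So $r_i\in K_\zeta^{\alpha_s}$ for $i<k$, while $r_k=r_s(\zeta)\notin K_\zeta^{\alpha_s}$. Thus $r_k\ne r_i$ for $i<k$, and $\kappa\ge\sum_{i<k}u_{r_i}$. Therefore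
$$\mathrm{wt}(F_k)=q\ge\lambda_\zeta(\kappa+u_{r_k})\ge\lambda_\zeta\sum_{i\le k}u_{r_i}.$$
Since $m\ge m_0$, the axioms counted in $q$ have $\beta\preceq\rho_k\prec A$; so $F_k\subseteq Q$ and $q\le\mathrm{wt}(Q)\le1$. Hence $\sum_{i\le k}u_{r_i}\le1/\lambda_\zeta$ for every $k$. $\square$

**From now on assume $\emptyset'\not\le_{LR}A$.** Then $B\not\subseteq K_\zeta^A$ for every $\zeta$. Otherwise $\{n_r:r\text{ even},\ r\in K_\zeta^A\}$ would be an $A$-c.e. superset of $S_{\emptyset'}$ of weight $\le1/\lambda_\zeta$, and $\emptyset'\le_{LR}A$ by Lemma 2.2(b). This is the only place where the hypothesis is used. It lets us define the *true path* $f\in\omega^\omega$ by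
$$f(j)=\min\big(B\setminus K^A_{f\restriction j}\big).$$

**Lemma 8.2.** Let $\zeta=f\restriction j$, $r=f(j)$, $\eta=\zeta^\frown r$. For all sufficiently large $s$:

1. $r$ is valid at $s$ and $r_s(\zeta)\ge r$; so no $(r'',\rho)$ with $r''<r$ is enumerated into $K_\zeta$ at $s$.
2. If $(r'',\rho)$ with $r''>r$ is enumerated into $K_\zeta$ at $s$, then some $\sigma\preceq\rho$ has $(r,\sigma)\in K_\zeta$ already.
3. No pair with $\rho\prec A$ is enumerated into $K_\zeta$ at $s$.
4. $\delta_s$ is not to the left of $\eta$; and if $s$ is true, then $\eta\preceq\delta_s$.

*Proof.* **(1)** Since $r\in B$, it is eventually valid. Let $r'<r$. If $r'\notin B$, it is eventually invalid. If $r'\in B$, then $r'\in K_\zeta^A$ by the choice of $r$, so $r'\in K_\zeta^{\alpha_s}$ for all large $s$ by Lemma 3.1. So $r_s(\zeta)\ge r$. A pair $(r'',\rho)$ can be enumerated at $s$ only if $r''=r_s(\zeta)$.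

**(2)** Then $r_s(\zeta)=r''>r$ and $r$ is valid, so $r\in K_\zeta^{\alpha_s}$. The shortest $\sigma\preceq\alpha_s$ witnessing this has length $\le m_0\le m=|\rho|$, so $\sigma\preceq\alpha_s\restriction m=\rho$.

**(3)** By (1), such a pair has first component $\ge r$. If it is $(r,\rho)$, then $r\in K_\zeta^A$. If it is $(r'',\rho)$ with $r''>r$, the $\sigma\preceq\rho\prec A$ of (2) gives $r\in K_\zeta^A$. Both are false.

**(4)** If $\delta_s$ is to the left of $\eta$, then at the first difference $i\le j$ we have $r_s(f\restriction i)<f(i)$; for large $s$ this contradicts (1), applied to all $f\restriction i$ with $i\le j$. If $s$ is true and late, then for each $i\le j$, $f(i)$ is valid, and $f(i)\notin K_{f\restriction i}^{\alpha_s}$ because $\alpha_s\prec A$ and $f(i)\notin K^A_{f\restriction i}$. So $r_s(f\restriction i)\le f(i)$, and equality holds by (1). $\square$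

## 9. A node on the true path banks only finitely often

**Lemma 9.1.** Every $\eta=f\restriction(j+1)$ banks only finitely often.

*Proof.* By induction on $j$. Let $\zeta=f\restriction j$, $r=f(j)$, and write $\theta,c,\lambda$ for $\theta_\zeta,c_\zeta,\lambda_\zeta$; so $\lambda=\frac12\theta c$. Suppose $\eta$ banks infinitely often. We shall find a banking at which the test in step 5 should have chosen (a).

**Step 1: $\gamma_\eta$ settles.** The purpose is to fix the region that stronger nodes protect, so that $\eta$ is charged only for garbage above it. A nonempty node $\eta'<\eta$ is of one of two kinds. If it is to the left of $\eta$, it is visited only at stages where $\delta_s$ is to the left of $\eta$; by Lemma 8.2(4) there are finitely many such stages, so altogether only finitely many pairs are banked by such nodes. Otherwise it is $f\restriction(i+1)$ for some $i<j$, which banks finitely often by induction. So only finitely many pairs are ever banked by nodes $<\eta$, and from some stage on the set of those still present is constant.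

From then on, no number below their largest use enters $W$, since that would delete a pair. So nothing below it is removed from the stack, and new markers are larger. Thus the stack below the largest use is constant, and by Lemma 3.1 the validity of its finitely many items settles. The $h_i$ with $\eta_i<\eta$ depend only on these data. So $\gamma_\eta(s)=\gamma$ is constant for all late $s$ (and is $0$ if there are no such pairs). Also, by Lemma 8.2(4), $\eta$ is not cancelled at late stages.

**Step 2: at a late banking, $\kappa$ counts only true entries.** The purpose is to compare $\kappa$, computed from a possibly wrong guess, with $k=\mathrm{wt}(K_\zeta^A)$. Let $s_1$ be such that Lemma 8.2 applies from $s_1$ on. By Lemma 8.2(3), only finitely many pairs of $K_\zeta$ have $\rho\prec A$, all enumerated before $s_1$. By Lemma 8.1, applied to the last of them, there is a finite $F\subseteq Q$ with $\mathrm{wt}(F)\ge\lambda k$ (take $F=\emptyset$ if there are no such pairs). Let $L$ bound the lengths of the strings in $K_\zeta$ before $s_1$.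

Consider a late stage $s$, with $\alpha_s\succeq A\restriction L$, at which $\eta$ banks. Then $r_s(\zeta)=r$, so $r\notin K_\zeta^{\alpha_s}$. Let $(r'',\rho)\in K_\zeta$ at $s$ with $\rho\preceq\alpha_s$. It was not enumerated at a stage $\ge s_1$: $r''<r$ is impossible by 8.2(1); $r''=r$ contradicts $r\notin K_\zeta^{\alpha_s}$; and if $r''>r$, then 8.2(2) gives $(r,\sigma)\in K_\zeta$ with $\sigma\preceq\rho\preceq\alpha_s$, the same contradiction. So $|\rho|\le L$ and $\rho\prec A$. Hence
$$\kappa=\mathrm{wt}(K_\zeta^{\alpha_s})\le k\qquad\text{at late banking stages of }\eta.\tag{4}$$

**Step 3: choice of a banking that is later destroyed.** Each banked $x$ has weight $cu_r$, the banked witnesses are distinct, and $\mathrm{wt}(J_j^W)\le b_j$. If no number below the use of $x$ enters $W$ after the banking, then $x\in J_j^W$. So for all but finitely many banking events some number smaller than the use enters $W$ later. The witnesses banked by $\eta$ tend to infinity. So we can choose a late banking event of $(x,u)$ by $\eta$ at a stage $s$ such that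

* (4) holds at $s$, and from $s$ on $\gamma_\eta=\gamma$ and $\eta$ is not cancelled;
* the axioms in $F$ are valid from $s$ on and have reached their permanent stack positions, with markers $<x<u$ (possible since $F\subseteq Q\subseteq V$ is finite, by Lemma 7.2);
* some number $<u$ enters $W$ after stage $s$.

Let $t>s$ be the first stage at which a number $<u$ enters $W$.

**Step 4: an upper bound for the garbage at $s$.** Let $G'$ be the total weight of $\mathrm{bank}_\eta$ at step 5 of $s$ just before $(x,u)$ is added. All its uses are $<x<u$, because $x$ was chosen fresh after all these pairs had been banked: a witness is chosen either at a banking, or when undefined, and then the last cancellation has emptied the bank (or it was never used).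

As $\eta\preceq\delta_s$, every node to the right of $\eta$ is to the right of $\delta_s$ and was cancelled in step 2. So the nodes $\ge\eta$ with nonempty bank in step 3 are among $\eta$ and the proper extensions of $\eta$. By Lemma 7.1, after step 3 every invalid item has marker $<h_k$, where $k$ in this index denotes the number of nodes with nonempty bank at $s$. In the bound (3) for $H_s[\gamma,h_k)$, the contribution of $\eta$ is at most $\theta G'$, since the counted elements survive the popping and $\mathrm{bank}_\eta$ changes in step 5 only when $\eta$ acts. A proper extension of $\eta$ has the form $\xi^\frown r'$ with $\xi\succeq\eta$, and for fixed $\xi$ these contribute at most $\theta_\xi b_{|\xi|}$, as in the proof of Lemma 7.1. Items pushed in step 4 are valid. So, evaluated at step 5 of $s$ and using (2),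
$$H_s[\gamma,u)\le\theta G'+\sum_{\xi\succeq\eta}\theta_\xi b_{|\xi|}\le\theta G'+\tfrac12\theta cu_r.\tag{5}$$

**Step 5: a lower bound for the garbage at $t$.** The protection of $(x,u)$ fails at $t$, so there must be much garbage. Before the popping at $t$, the stack below $u$ is the same as at step 5 of $s$: nothing below $u$ was removed, since no number $<u$ entered $W$, and later markers are fresh, hence $>u$. For the same reason, and because $\eta$ is not cancelled, $\mathrm{bank}_\eta$ still contains $(x,u)$ and the pairs counted in $G'$; so $G_\eta(u)\ge G'+cu_r$ in step 3 of $t$. Let $y<u$ be the popped marker, and $\eta=\eta_i$ in the list of step 3 of $t$, with $h$'s computed there and $h_{\max}$ the last of them. Then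
$$u>y\ge h_{\max}\ge h_i\ge h_{i-1}=\gamma .$$
Since $(x,u)\in\mathrm{bank}_\eta$ and $u>h_{i-1}$, but $u>h_i$, the inequality in the definition of $h_i$ fails for $u$:
$$H_t[\gamma,u)>\theta G_\eta(u)\ge\theta(G'+cu_r).\tag{6}$$

**Step 6: the contradiction.** The items with marker in $[\gamma,u)$ are the same in (5) and (6); only their validity differs. So the items with marker $<u$ that were valid at $s$ and are invalid at $t$ have total weight
$$>\theta(G'+cu_r)-\theta G'-\tfrac12\theta cu_r=\tfrac12\theta cu_r=\lambda u_r .$$
They are disjoint from $F$, whose axioms are valid at $t$. All of them and all of $F$ are counted in the value $q$ at $s$. Hence, by (4),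
$$q>\lambda k+\lambda u_r\ge\lambda(\kappa+u_r)$$
with $k=\mathrm{wt}(K_\zeta^A)$ as in Step 2. So case (a) applied at $s$, and $\eta$ did not bank. $\square$

## 10. The last witness of a true-path node is missed by $J_j^W$

**Lemma 10.1.** For every $j$, $I\not\subseteq J_j^W$.

*Proof.* Let $\zeta=f\restriction j$, $r=f(j)$, $\eta=\zeta^\frown r$.

**Step 1: a final witness.** By Lemmas 3.1, 8.2 and 9.1, $\eta$ is visited at all late true stages, is cancelled finitely often, and banks finitely often. So $w(\eta)$ is eventually a constant $x$, and $x\in I$ as $r\in B$. Suppose for a contradiction that $x\in J_j^W$, with true use $u$. We shall force $r$ into $K_\zeta^A$.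

**Step 2: fixing everything that case (a) looks at.** Choose $l_0$ such that each $r'<r$ in $B$ has a pair $(r',\rho)\in K_\zeta$ with $\rho\prec A$ and $|\rho|\le l_0$; it exists since such $r'$ are in $K_\zeta^A$. Let $s_2$ be such that from $s_2$ on:

* Lemma 8.2 applies, $w(\eta)=x$, and $x\in J_j^W[s]$ with use $u$;
* the stack below $u$ (at step 5) and the validity of its items are constant;
* the validity of each $r'\le r$ has settled;
* the pairs chosen with $l_0$ are already enumerated, and $\alpha_s\succeq A\restriction l_0$.

The second item is possible, since $W\restriction u$ settles, late markers are $>u$, and Lemma 3.1 applies to the finitely many items below $u$. Whenever $\eta$ is visited at $s\ge s_2$, case (b) does not occur, as it would change $w(\eta)$; so case (a) occurs. There $m_0$ is bounded by a fixed $m^*$: the valid items below $u$ are fixed, and the shortest strings for valid $r'<r$ have length $\le l_0$. Let $L'$ exceed $m^*$ and the lengths of all strings in $K_\zeta$ before $s_2$. Let $s$ be the first stage $\ge s_2$ at which $\eta$ is visited and $\alpha_s\succeq A\restriction L'$. It exists, since late true stages qualify.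

**Step 3: no string in $K_\zeta$ obstructs $m=L'$.** We claim that at $s$, before $\eta$ acts, every string $\rho$ occurring in $K_\zeta$ is $\preceq A\restriction L'$ or incompatible with $A\restriction L'$.

* If $\rho$ was enumerated before $s_2$, this holds since $|\rho|\le L'$.
* Let $(r,\rho)$ be enumerated at $s'\in[s_2,s)$. Then $\eta$ is visited at $s'$, so $\alpha_{s'}\not\succeq A\restriction L'$ by minimality of $s$. As $\rho\preceq\alpha_{s'}$, $\rho$ does not extend $A\restriction L'$. Also $\rho\not\prec A$, as $r\notin K_\zeta^A$. So $\rho$ is incompatible with $A\restriction L'$.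
* Let $(r'',\rho)$ with $r''>r$ be enumerated at $s'\in[s_2,s)$. By 8.2(2) some $\sigma\preceq\rho$ has $(r,\sigma)\in K_\zeta$ already. Since $\sigma\not\prec A$, the two previous items show that $\sigma$ is incompatible with $A\restriction L'$; hence so is $\rho$.
* The case $r''<r$ does not occur at stages $\ge s_2$, by 8.2(1).

**Step 4: $r$ enters $K_\zeta^A$.** At $s$, $m=L'$ satisfies the condition in (a), since $m_0\le L'\le|\alpha_s|$ and $\alpha_s\restriction L'=A\restriction L'$. The least suitable $m$ is $\le L'$, so $(r,A\restriction m)$ is enumerated into $K_\zeta$ and $r\in K_\zeta^A$. This contradicts $r=f(j)\notin K_\zeta^A$. $\square$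

## 11. Proof of the Main Theorem

$W$ is c.e., and $A\le_{LR}W$ by Lemma 7.2. Suppose $\emptyset'\le_{LR}W$. The set $I$ is $\emptyset'$-c.e. of finite weight, so Lemma 2.2(a) gives a $W$-c.e. $T\supseteq I$ of finite weight. Then $T=J_j^W$ for some $j$, contradicting Lemma 10.1. $\blacksquare$

## 12. Arbitrarily cheap covers, and relativization

**Theorem 12.1.** For a $\Delta^0_2$ set $A$ the following are equivalent:

1. $\emptyset'\not\le_{LR}A$;
2. some c.e. $W$ satisfies $A\le_{LR}W$ and $\emptyset'\not\le_{LR}W$;
3. for every $\varepsilon>0$ there are a c.e. $W$ with $\emptyset'\not\le_{LR}W$ and a $W$-c.e. $T\supseteq S_A$ with $\mathrm{wt}(T)\le\mathrm{wt}(S_A)+\varepsilon$.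

*Proof.* (1)⇒(3): The construction was carried out for an arbitrary rational $\varepsilon\in(0,1]$, and it suffices to treat these. By Lemma 7.2, $T=\{x_i:i\in V\}$ is a $W$-c.e. superset of $S_A$ with $\mathrm{wt}(T)\le\mathrm{wt}(V)\le\mathrm{wt}(Q)+\varepsilon=\mathrm{wt}(S_A)+\varepsilon$. (3)⇒(2): Lemma 2.2(b). (2)⇒(1): If $\emptyset'\le_{LR}A$, then $\emptyset'\le_{LR}W$ by transitivity. $\square$

Compare (3) with Section 4: the cover $V=Q$, with no garbage, made $W$ compute $A$, but any positive amount of garbage is enough to keep $W$ LR-incomplete.

**Theorem 12.2 (relativization).** Let $C\le_TA\le_TC'$ and $C'\not\le_{LR}A$. Then there is $W\ge_TC$, c.e. in $C$, with $A\le_{LR}W$ and $C'\not\le_{LR}W$.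

*Proof.* Perform the construction computably in $C$, with these changes.

* $A$ has a $C$-computable approximation $A_s$, because $A\le_TC'$. The list of axioms $(x_i,\beta_i)$ is unchanged.
* $\emptyset'$ is replaced by $C'$, with its $C$-computable enumeration. So the even $r$ list the axioms for $S_{C'}$, and $B=\{r:\tau_r\prec C'\}$.
* The opponents are the operators $Z\mapsto J_j^{Z\oplus C}$, with uses referring to queries to $Z$. They are applied to the set $W_0$ of enumerated markers.

Put $W=W_0\oplus C$. Then $W\ge_TC$, and $W$ is c.e. in $C$. We check the places where computability was used.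

The permanent items are recognized from $W_0$ and the $C$-computable construction, so $V$ is c.e. in $W$, and Lemma 2.2(b) gives $A\le_{LR}W$ as before. The sets $K_\zeta$ are c.e. in $C$; since $C\le_TA$, each $K_\zeta^A$ is $A$-c.e. So if $B\subseteq K_\zeta^A$, then $\{n_r:r\text{ even},\ r\in K_\zeta^A\}$ is an $A$-c.e. superset of $S_{C'}$ of weight $\le1/\lambda_\zeta$, and $C'\le_{LR}A$, contrary to hypothesis. Hence the true path $f$ is defined. The validity of each $r$ settles to "$r\in B$", and $I$ is $\Sigma^0_2$ relative to $C$, i.e. c.e. in $C'$, of weight $\le2$. Every other step of Sections 7–10 concerns only the combinatorics of the construction and does not use that it is computable. So $I\not\subseteq J_j^{W_0\oplus C}$ for all $j$.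

Lemma 2.2 holds for arbitrary oracles. If $C'\le_{LR}W$, it would give a $W$-c.e. $T\supseteq I$ of finite weight, and $T=J_j^{W_0\oplus C}$ for some $j$, a contradiction. $\square$
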